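# Destroying $F_{\sigma\delta}$ ideals without adding dominating reals

Throughout, $\exists^\infty$ means "for infinitely many", a natural number $k$ is the set $\{0,\dots,k-1\}$, and $f\le^* g$ means $f(n)\le g(n)$ for all but finitely many $n$. For a sequence $d$, $|d|$ is its length; for a finite set, $|\cdot|$ is its size.

## 1. Bounding forcings leave the density zero ideal tall

**Definition 1.1.** An *ideal on $\omega$* is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions, containing all finite sets and not containing $\omega$. Identifying $\mathcal P(\omega)$ with the Cantor space $2^\omega$, we may ask whether $\mathcal I$ is $F_\sigma$, $F_{\sigma\delta}$, and so on. The ideal is *tall* if every infinite $A\subseteq\omega$ has an infinite subset in $\mathcal I$. We use the same words for ideals on any countably infinite set.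

**Definition 1.2.** A forcing *destroys* a tall ideal $\mathcal I$ if it forces that the ideal generated by the ground-model members of $\mathcal I$ is no longer tall. Equivalently, it adds an infinite $D\subseteq\omega$ such that $D\cap I$ is finite for every $I\in\mathcal I$ in the ground model. To see the equivalence: if an infinite $D$ has no infinite subset in the generated ideal, then $D\cap I$, which lies in that ideal, is finite for each ground-model $I\in\mathcal I$; conversely, if all $D\cap I$ are finite, no infinite subset of $D$ is covered by a ground-model member of $\mathcal I$. The second formulation makes sense for ideals that are not tall, and we use it for them too.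

**Definition 1.3.** Let $V\subseteq V[G]$ be a forcing extension. A *dominating real* is a $g\in\omega^\omega\cap V[G]$ with $f\le^*g$ for all $f\in\omega^\omega\cap V$. The extension is *$\omega^\omega$-bounding* if every $e\in\omega^\omega\cap V[G]$ satisfies $e\le f$ everywhere for some $f\in V$.

Destroying an ideal is easy if one does not care about the price. If $V[G]$ makes $\mathcal P(\omega)\cap V$ countable, then the ground-model members of $\mathcal I$ are listed as $A_0,A_1,\dots$ in $V[G]$. Each $A_0\cup\dots\cup A_n$ has infinite complement, since otherwise $\omega\in\mathcal I$. Choosing distinct $d_n\notin A_0\cup\dots\cup A_n$, we get an infinite set $\{d_n:n\in\omega\}$ almost disjoint from all $A_n$. But $\omega^\omega\cap V$ is then countable too, so the same kind of diagonalization gives a dominating real. We want to know when the dominating real can be avoided.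

Our main example is the *density zero ideal*
$$\mathcal Z=\Bigl\{A\subseteq\omega:\lim_{n\to\infty}\frac{|A\cap n|}{n}=0\Bigr\}.$$
It contains the set of squares but not the set of even numbers. It is tall, since every infinite set has a subset so sparse that its density is zero. It is $F_{\sigma\delta}$: $A\in\mathcal Z$ iff for every $q\ge1$ there is $N$ such that $|A\cap n|\le n/q$ for all $n\ge N$, and for fixed $q,N$ this last condition is closed.

It is convenient to compute densities on blocks. Let $P_n=[2^n,2^{n+1})$ and let $\mu_n(A)=|A\cap P_n|/2^n$. Then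
$$A\in\mathcal Z\iff\mu_n(A)\to0. \tag{1}$$
Indeed $\mu_n(A)\le 2|A\cap2^{n+1}|/2^{n+1}$, which gives one direction. Conversely, if $2^n\le N<2^{n+1}$, then $|A\cap N|/N\le 2^{-n}\bigl(1+\sum_{i\le n}2^i\mu_i(A)\bigr)$, and this tends to $0$ if $\mu_i(A)\to0$.

**Proposition 1.4 (Raghavan–Shelah).** No $\omega^\omega$-bounding forcing destroys $\mathcal Z$.

*Proof.* Let $V[G]$ be an $\omega^\omega$-bounding extension and $D\in V[G]$ an infinite subset of $\omega$. We find $A\in\mathcal Z\cap V$ with $D\cap A$ infinite.

**Step 1: small guesses.** This step cuts each block into small pieces, some of which must meet $D$. Identify $P_n$ with the set $2^n$ of binary sequences of length $n$. Enumerate $2^{<\omega}$ by increasing length as $(s_j)_{j\in\omega}$; then $|s_j|\le j$. For $n\ge|s_j|$ let $T^j_n=\{p\in P_n:s_j\subseteq p\}$, so $\mu_n(T^j_n)=2^{-|s_j|}$; for $n<|s_j|$ let $T^j_n=\emptyset$. Call $j$ *good* if $\exists^\infty n\ D\cap T^j_n\neq\emptyset$. For each $k$ there is a good $j$ with $|s_j|=k$: infinitely many blocks meet $D$, and for $n\ge k$ every point of $P_n$ extends one of the $2^k$ sequences of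 length $k$, so one of these sequences is used infinitely often. Hence infinitely many $j$ are good.

**Step 2: one interval for each guess.** This step bounds how long we have to wait until a good guess is correct. In $V[G]$ let
$$N(m)=\max\bigl\{\min\{n\ge m:D\cap T^j_n\ne\emptyset\}:j\le m\text{ good}\bigr\},$$
with $N(m)=0$ if no $j\le m$ is good. As the extension is bounding, there is a strictly increasing $f\in V$ with $f(m)>m$ and $f(m)>N(m)$ for all $m$. Put $l_0=0$, $l_{j+1}=f(l_j)$, and
$$A=\bigcup_j\ \bigcup_{l_j\le n<l_{j+1}}T^j_n\in V.$$
For $l_j\le n<l_{j+1}$ we have $\mu_n(A)\le2^{-|s_j|}$, which tends to $0$ as $n\to\infty$; so $A\in\mathcal Z$ by (1). If $j$ is good, then $j\le l_j$, so some $n$ with $l_j\le n\le N(l_j)<l_{j+1}$ satisfies $D\cap T^j_n\ne\emptyset$. Thus $A$ meets $D$ in a block $P_n$ with $l_j\le n<l_{j+1}$. There are infinitely many good $j$ and the intervals are disjoint, so $D\cap A$ is infinite. $\square$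

For comparison, Laflamme's theorem says that every tall $F_\sigma$ ideal *can* be destroyed by a proper $\omega^\omega$-bounding forcing. For $F_{\sigma\delta}$ ideals, Proposition 1.4 rules this out. What changes if "bounding" is weakened to "no dominating real"?

*Can every (tall) $F_{\sigma\delta}$ ideal be destroyed by a proper forcing not adding a dominating real? Can $\mathcal Z$?*

The two answers are different. There is a tall $F_{\sigma\delta}$ ideal $\mathcal E$ such that every proper forcing destroying $\mathcal E$ adds a dominating real; this follows from Theorem A (Section 4). On the other hand, $\mathcal Z$ is destroyed by a proper forcing adding no dominating real; this is Theorem B (Section 6).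

## 2. Guesses that are right only infinitely often

Assume now only that $V[G]$ has no dominating real. What is left is the following.

**Fact 2.1.** If $V[G]$ contains no dominating real over $V$ and $e\in\omega^\omega\cap V[G]$, then there is a strictly increasing $f\in V$ with $f(p)>p$ for all $p$ and $f(p)>e(p)$ for infinitely many $p$.

*Proof.* As $e$ is not dominating, some $f_0\in V$ has $f_0(p)>e(p)$ infinitely often. Let $f(p)=p+1+\max_{q\le p}f_0(q)$. $\square$

Try to run Proposition 1.4 with this. Step 1 is unaffected. In Step 2, $f(m)>N(m)$ now holds only for infinitely many $m$, so only infinitely many of our intervals are long enough. Each interval carries one guess $s_j$, and only good $j$ are of any use. Nothing prevents the long intervals from being exactly those that carry bad guesses. This is where the proof stops.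

It would help to have, for *every* $j$, a ground-model guess of relative size $2^{-j}$ which is correct infinitely often. Such a guess may depend on $n$. Suppose we look for one by shrinking a ground-model set of indices $n$ until the behavior of $D$ on the first $j$ bits stabilizes. Then we need to know that $D$ meets $P_n$ for infinitely many $n$ in each ground-model infinite index set. But $D$ may live on a sparse set of blocks about which $V$ knows nothing. Theorem B will show that for $\mathcal Z$ this obstacle is real.

So we look for another ideal, for which a destroying set produces a *total* function $x$, with a value $x(i)$ at every $i$. König's lemma produces total functions from infinite subsets of finitely branching trees. This suggests an ideal on a tree.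

## 3. An ideal on a finitely branching tree

Let $Q_i=2^i$ be the set of binary sequences of length $i$, and let $T=\bigcup_n\prod_{i<n}Q_i$. A node $d\in T$ is a finite sequence with $d(i)\in Q_i$ for $i<|d|$. The tree $T$ is countable with finite levels, and we identify it with $\omega$. Let $\mathcal K_j$ be the set of all $S=(S_i)_{i\in\omega}$ with $S_i\subseteq Q_i$ and $|S_i|\le2^{-j}|Q_i|$ for all $i$. This is a product of finite sets, hence compact. Note that $S_i=\emptyset$ for $i<j$.

**Definition 3.1.** For $B\subseteq T$ let $B\in F_j$ iff there are $m\in\omega$ and $S\in\mathcal K_j$ such that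
$$\forall d\in B\ \Bigl(|d|\ge m\Rightarrow\exists i\ \bigl(j\le i<|d|\ \text{ and }\ d(i)\in S_i\bigr)\Bigr). \tag{2}$$
Let $\mathcal E=\bigcap_jF_j$.

**Example 3.2.** Write $0^i$ for the zero sequence of length $i$. The set $B=\{d\in T:d(i)=0^i\text{ for some }i\text{ with }|d|/2\le i<|d|\}$ is in $\mathcal E$: for given $j$ take $S_i=\{0^i\}$ for $i\ge j$, $S_i=\emptyset$ for $i<j$, and $m=2j$. By contrast, $B'=\{d:|d|>3,\ d(3)=0^3\}$ is not in $F_4$: if $S\in\mathcal K_4$, then $S_i\ne Q_i$ for all $i$, so there are arbitrarily long $d\in B'$ with $d(i)\notin S_i$ for all $4\le i<|d|$. A small demand at one fixed coordinate is not enough; it must be possible to place the demand beyond any given $j$.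

**Lemma 3.3.** $\mathcal E$ is a tall $F_{\sigma\delta}$ ideal.

*Proof.* **Complexity.** Fix $j,m$. For each $d$, the requirement in (2) depends only on whether $d\in B$ and on the finitely many $S_i$ with $i<|d|$. So the set of pairs $(B,S)$ satisfying (2) is closed. Since $S$ ranges over a compact set, the projection to the coordinate $B$ is closed. Taking the union over $m$, $F_j$ is $F_\sigma$; hence $\mathcal E$ is $F_{\sigma\delta}$.

**Ideal.** Clearly $\mathcal E$ is closed under subsets, and finite sets are in $\mathcal E$ (take $m$ larger than all lengths). If $S,S'\in\mathcal K_{j+1}$ and $m,m'$ witness $B,B'\in F_{j+1}$, then $(S_i\cup S_i')_i\in\mathcal K_j$ and $\max(m,m')$ witness $B\cup B'\in F_j$. So $B,B'\in\mathcal E$ implies $B\cup B'\in\mathcal E$. Finally $T\notin F_1$: if $S\in\mathcal K_1$, then $S_i\neq Q_i$ for all $i\ge1$, so there are arbitrarily long $d$ with $d(i)\notin S_i$ for all $1\le i<|d|$.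

**Tall.** Let $B\subseteq T$ be infinite. By König's lemma there is $x\in\prod_iQ_i$ such that each $x\restriction k$ has infinitely many extensions in $B$. Choose distinct $d_k\in B$ with $d_k\supseteq x\restriction k$. Fix $j$. Let $S_i=\{x(i)\}$ for $i\ge j$ and $S_i=\emptyset$ for $i<j$; as $1\le2^{i-j}$ for $i\ge j$, $S\in\mathcal K_j$. For $k>j$ we have $j<|d_k|$ and $d_k(j)=x(j)\in S_j$. With $m$ larger than $|d_0|,\dots,|d_j|$, this shows $\{d_k:k\in\omega\}\in F_j$. As $j$ was arbitrary, this infinite subset of $B$ is in $\mathcal E$. $\square$

## 4. Destroying $\mathcal E$ yields a dominating real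

**Theorem A.** Let $V\subseteq V[G]$ be a forcing extension such that every countable subset of $\mathcal P(\omega)\cap V$ in $V[G]$ is covered by a set in $V$ which is countable in $V$ (this holds for proper forcing). If $\mathcal E$ is destroyed in $V[G]$, then $V[G]$ contains a dominating real over $V$.

*Proof.* That proper forcing has this covering property is a textbook fact. Let $D\in V[G]$ be an infinite subset of $T$ with $D\cap B$ finite for all $B\in\mathcal E\cap V$, and suppose toward a contradiction that $V[G]$ has no dominating real.

**Step 1: a total function.** We replace $D$ by a branch. By König's lemma in $V[G]$, fix $x\in\prod_iQ_i$ such that every $x\restriction k$ has infinitely many extensions in $D$. Levels are finite, so we can choose $d_k\in D$ with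
$$d_k\supseteq x\restriction k,\qquad|d_0|<|d_1|<|d_2|<\cdots.$$

**Step 2: $x$ avoids vanishing slaloms.** We translate "almost disjoint from $\mathcal E\cap V$" into a property of $x$. This is the first use of "no dominating real".

**Claim 1.** If $A=(A_i)_i\in V$, $A_i\subseteq Q_i$ and $|A_i|/|Q_i|\to0$, then $x(i)\notin A_i$ for all but finitely many $i$.

Suppose $Y=\{i:x(i)\in A_i\}$ is infinite. For $p\in\omega$ let $i_p=\min(Y\setminus p)$ and $e(p)=|d_{i_p+1}|$. The node $d_{i_p+1}$ extends $x\restriction(i_p+1)$, so it sees the value $x(i_p)\in A_{i_p}$; the function $e$ records how long this node is. By Fact 2.1 take a strictly increasing $f\in V$ with $f(p)>e(p)$ infinitely often. Let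
$$h(l)=\min\{p:f(p)\ge l\}.$$
Then $h\in V$ is nondecreasing and $h(l)\to\infty$. Put
$$B=\bigl\{d\in T:\exists i\ \bigl(h(|d|)\le i<|d|\ \text{ and }\ d(i)\in A_i\bigr)\bigr\}\in V.$$

We have $B\in\mathcal E$. Given $j$, choose $i^*\ge j$ with $|A_i|\le2^{-j}|Q_i|$ for all $i\ge i^*$. Let $S_i=A_i$ for $i\ge i^*$ and $S_i=\emptyset$ for $i<i^*$, so $S\in\mathcal K_j$. Let $m$ be such that $h(l)\ge i^*$ for $l\ge m$. If $d\in B$ and $|d|\ge m$, then the $i$ in the definition of $B$ satisfies $j\le i^*\le h(|d|)\le i<|d|$ and $d(i)\in A_i=S_i$. So $B\in F_j$.

But $D\cap B$ is infinite. If $f(p)>e(p)$ and $d=d_{i_p+1}$, then $|d|=e(p)<f(p)$, so $h(|d|)\le p\le i_p<|d|$, and $d(i_p)=x(i_p)\in A_{i_p}$. Hence $d\in B$. There are infinitely many such $p$ and $i_p\ge p$, so infinitely many different nodes $d_{i_p+1}\in D$ lie in $B$. This contradicts the choice of $D$ and proves Claim 1.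

**Step 3: a correct guess for every $j$.** This is what was missing in Section 2. Here we use that $x$ is total, and the covering property.

**Claim 2.** There is $(G_j)_{j\in\omega}\in V$, $G_j=(G_j(i))_i$ with $G_j(i)\subseteq Q_i$, such that $|G_j(i)|\le2^{-j}|Q_i|$ for $i\ge j$, and for *every* $j$ we have $\exists^\infty i\ x(i)\in G_j(i)$.

Fix $j$. For an infinite $E\subseteq\omega$ in $V$ let
$$K_j(E)=\bigl\{s\in2^j:\exists^\infty i\in E\ (i\ge j\ \text{ and }\ x(i)\restriction j=s)\bigr\}.$$
As $x(i)$ is defined for every $i\in E$, the pigeonhole principle gives $K_j(E)\ne\emptyset$. Moreover $E'\subseteq E$ implies $K_j(E')\subseteq K_j(E)$. Choose $E_j$ with $|K_j(E_j)|$ minimal among all infinite $E\in V$, and choose $s_j\in K_j(E_j)$. If $E'\subseteq E_j$ is infinite and in $V$, then $K_j(E')\subseteq K_j(E_j)$ and minimality gives equality. So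
$$s_j\in K_j(E')\quad\text{for every infinite }E'\subseteq E_j\text{ in }V. \tag{3}$$

The sequence $(E_j,s_j)_j$ lives in $V[G]$. Each triple $(j,E_j,s_j)$ is in $V$ and can be coded by a subset of $\omega$. By covering there is a set $C\in V$, countable in $V$, containing all these triples; discarding the other elements, assume that $C$ consists of triples $(j,E,s)$ with $E\subseteq\omega$ infinite and $s\in2^j$. Working in $V$, for each $j$ enumerate $\{(E,s):(j,E,s)\in C\}$ as $(E_{j,l},s_{j,l})_{l<L_j}$ with $L_j\le\omega$. Next choose pairwise disjoint infinite $E'_{j,l}\subseteq E_{j,l}$ for $l<L_j$, as follows. Let $(\lambda_r)_{r\in\omega}$ list the indices $l<L_j$, each infinitely often. Let $a_r$ be the least element of $E_{j,\lambda_r}$ different from $a_0,\dots,a_{r-1}$, and put $E'_{j,l}=\{a_r:\lambda_r=l\}$. Now define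
$$G_j(i)=\{q\in Q_i:q\restriction j=s_{j,l}\}\ \text{ if }i\ge j\text{ and }i\in E'_{j,l},\qquad G_j(i)=\emptyset\ \text{ if there is no such }l.$$
This is well defined, since the $E'_{j,l}$ are disjoint for fixed $j$, and $|G_j(i)|\le2^{i-j}=2^{-j}|Q_i|$ for $i\ge j$. Given $j$, there is $l$ with $(E_j,s_j)=(E_{j,l},s_{j,l})$. By (3), $s_j\in K_j(E'_{j,l})$, so $x(i)\restriction j=s_{j,l}$ for infinitely many $i\in E'_{j,l}$ with $i\ge j$. For these $i$, $x(i)\in G_j(i)$. This proves Claim 2.

**Step 4: gluing the guesses.** We combine the $G_j$ into one vanishing slalom that captures $x$ infinitely often. This is the second use of "no dominating real". Since every $j$ is now good, it no longer matters which intervals are long enough.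

Let $N(p)=\max_{j\le p}\min\{i\ge p:x(i)\in G_j(i)\}$. This is defined by Claim 2, and it is nondecreasing, since increasing $p$ increases each minimum and adds new ones. By Fact 2.1 take a strictly increasing $f\in V$ with $f(p)>p$ for all $p$ and $f(p)>N(p)$ infinitely often. Let $l_0=0$ and $l_{k+1}=f(l_k)$, a strictly increasing sequence in $V$. If $N(p)<f(p)$ and $l_k\le p<l_{k+1}$, then
$$N(l_k)\le N(p)<f(p)\le f(l_{k+1})=l_{k+2}.$$
So $N(l_k)<l_{k+2}$ for infinitely many $k$, and there is $\varepsilon\in\{0,1\}$ such that $N(l_{2j+\varepsilon})<l_{2j+2+\varepsilon}$ for infinitely many $j$. For such $j$ we have $j\le l_{2j+\varepsilon}$, so $j$ takes part in the maximum defining $N(l_{2j+\varepsilon})$. Hence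
$$\exists i\in[l_{2j+\varepsilon},l_{2j+2+\varepsilon})\quad x(i)\in G_j(i). \tag{4}$$

The intervals $[l_{2j+\varepsilon},l_{2j+2+\varepsilon})$, $j\in\omega$, partition $[l_\varepsilon,\infty)$. Let $A_i=G_j(i)$ for $i\in[l_{2j+\varepsilon},l_{2j+2+\varepsilon})$ and $A_i=\emptyset$ for $i<l_\varepsilon$. Then $A=(A_i)_i\in V$. On the $j$th interval $i\ge j$, so $|A_i|/|Q_i|\le2^{-j}$; thus $|A_i|/|Q_i|\to0$. By (4), $x(i)\in A_i$ for infinitely many $i$. This contradicts Claim 1. $\square$

So the answer to the first part of the question is no: $\mathcal E$ is a tall $F_{\sigma\delta}$ ideal, and every proper forcing destroying it adds a dominating real.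

## 5. Arbitrary forcings under CH, and a bound for $\mathrm{cov}^*(\mathcal E)$

Properness entered only through covering. Under CH it can be dropped.

**Corollary 5.1.** If CH holds, then every forcing whatsoever that destroys $\mathcal E$ adds a dominating real.

*Proof.* Let $V[G]$ be an extension in which $\mathcal E$ is destroyed. Suppose first that $\omega_1$ is preserved. In $V$ enumerate $\mathcal P(\omega)$ as $(y_\xi)_{\xi<\omega_1}$. A countable subset of $\mathcal P(\omega)\cap V$ in $V[G]$ has the form $\{y_\xi:\xi\in a\}$ with $a\subseteq\omega_1$ countable. As $\omega_1$ is regular in $V[G]$, $a\subseteq\alpha$ for some $\alpha<\omega_1$, and $\{y_\xi:\xi<\alpha\}\in V$ is countable in $V$. So Theorem A applies. If $\omega_1$ is collapsed, then $\omega^\omega\cap V$, of size $\omega_1$ in $V$, is countable in $V[G]$, so $V[G]$ has a dominating real. $\square$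

**Definition 5.2.** For an ideal $\mathcal I$, $\mathrm{cov}^*(\mathcal I)$ is the least size of $\mathcal A\subseteq\mathcal I$ such that every infinite $D$ has infinite intersection with some $A\in\mathcal A$. As usual, $\mathfrak b$ is the least size of a subset of $\omega^\omega$ not dominated by a single function, and $\mathfrak b\ge\aleph_1$. For $\mathfrak b$ viewed as a set, $\mathrm{cof}([\mathfrak b]^\omega,\subseteq)$ is the least size of a family of countable subsets of $\mathfrak b$ such that each countable subset of $\mathfrak b$ is covered by a member of the family.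

**Proposition 5.3.** If $\mathrm{cof}([\mathfrak b]^\omega,\subseteq)=\mathfrak b$ (for example, if $\mathfrak b<\aleph_\omega$), then $\mathrm{cov}^*(\mathcal E)\le\mathfrak b$.

*Proof.* First the example. By induction on $n\ge1$ we have $\mathrm{cof}([\omega_n]^\omega,\subseteq)=\aleph_n$. Every countable subset of $\omega_n$ is contained in some $\alpha<\omega_n$, and each $[\alpha]^\omega$ has a cofinal family of size at most $\aleph_{n-1}$ (a single set if $\alpha$ is countable); the union of these families has size at most $\aleph_n$. Fewer than $\aleph_n$ countable sets do not suffice when $n\ge2$, since their union has size less than $\aleph_n$; for $n=1$, countably many countable sets do not cover $\omega_1$.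

**Step 1: a model that plays the role of $V$.** Let $\theta$ be large and regular. Build an increasing chain of $M_\xi\prec H(\theta)$, $\xi<\omega_1$, continuous at limits, with $|M_\xi|=\mathfrak b\subseteq M_\xi$. Let $M_0$ contain an unbounded family of size $\mathfrak b$ as a subset. Let $M_{\xi+1}$ contain $M_\xi$ as an element and a cofinal family of $[M_\xi]^\omega$ of size $\mathfrak b$ as a subset; such a family exists by assumption. Let $M=\bigcup_{\xi<\omega_1}M_\xi$. Then $M\prec H(\theta)$ and $|M|=\mathfrak b$. Every countable subset of $M$ is a subset of some $M_\xi$, so it is covered by a countable set that is an element of $M$. No function dominates $M\cap\omega^\omega$.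

**Step 2: rerunning Theorem A.** Suppose an infinite $D\subseteq T$ is almost disjoint from all members of $\mathcal E\cap M$. Repeat the proof of Theorem A with "$\in V$" replaced by "$\in M$". Fact 2.1 holds for $M$: some $f_0\in M$ exceeds $e$ infinitely often, and the enlarged $f$ is definable from $f_0$, so $f\in M$. In Claim 1 the set $B$ is definable from $f$ and $A$, so $B\in\mathcal E\cap M$. In Claim 2, minimize $|K_j(E)|$ over infinite $E\in M$. The covering set $C\in M$ is countable, so by elementarity $M$ contains enumerations, a disjoint refinement, and the resulting $(G_j)_j$; each $E'_{j,l}$ is then in $M$, and (3) applies to it. Finally $(l_k)_k$ and $A$ are in $M$, and the same contradiction arises. So $\mathcal E\cap M$, of size at most $\mathfrak b$, is as required in Definition 5.2. $\square$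

## 6. Sequences of measures, and a forcing that dominates

We turn to $\mathcal Z$, in the following setting. Let $(P_n)_n$ be a partition of a countable set $\Omega$ into finite nonempty sets, and let $\mu_n$ be a probability measure on $P_n$. Write $\mu_n(X)$ for $\mu_n(X\cap P_n)$. Let
$$\mathcal Z_\mu=\{A\subseteq\Omega:\mu_n(A)\to0\}.$$
This is an ideal on $\Omega$, since a finite set meets only finitely many $P_n$, and $\mu_n(\Omega)=1$. We identify $\Omega$ with a cofinite subset of $\omega$, so that we can speak of $\max s$ for $s\subseteq\Omega$ finite nonempty and write $s\subseteq k$ for $k\in\omega$. For $\mathcal Z$, let $\Omega=\omega\setminus\{0\}$, $P_n=[2^n,2^{n+1})$ and $\mu_n$ uniform. By (1), $A\setminus\{0\}\in\mathcal Z_\mu$ for all $A\in\mathcal Z$. So an infinite $D\subseteq\Omega$ almost disjoint from all ground-model members of $\mathcal Z_\mu$ is almost disjoint from all ground-model members of $\mathcal Z$: it suffices to destroy $\mathcal Z_\mu$.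

**Definition 6.1.** A forcing $P$ is *almost $\omega^\omega$-bounding* if for every $p\in P$ and every name $\dot h$ for an element of $\omega^\omega$ there is $g\in\omega^\omega\cap V$ such that for every infinite $X\subseteq\omega$ in $V$ some $q\le p$ forces $\exists^\infty k\in X\ \dot h(k)\le g(k)$.

Every $\omega^\omega$-bounding forcing is an example: find $q\le p$ and $g$ with $q\Vdash\dot h\le g$, and use this $q$ for all $X$. An almost $\omega^\omega$-bounding forcing adds no dominating real. If $p$ forced $\dot h$ to be dominating, take $g$ as in the definition and $q$ for $X=\omega$. Then $q$ forces $\dot h(k)<g(k)+1$ for infinitely many $k$, although $g+1\in V$.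

**Theorem B.** There is a proper, almost $\omega^\omega$-bounding forcing $P$ which destroys $\mathcal Z_\mu$. In particular $\mathcal Z$ can be destroyed by a proper forcing not adding a dominating real.

The forcing will have the form ($\sigma$-closed)$*$(ccc). The natural first attempt is to add $D$ by finite pieces, with a promise to stay inside a set whose complement is in $\mathcal Z_\mu$. Conditions are pairs $(s,A)$ with $s\subseteq\Omega$ finite and $\mu_n(A)\to1$. A condition $(s',A')$ extends $(s,A)$ if $s'$ end-extends $s$, $s'\setminus s\subseteq A$ and $A'\subseteq A$. Conditions with the same stem are compatible, so this is ccc, and it destroys $\mathcal Z_\mu$. However, for uniform $\mu_n$ on $P_n=[2^n,2^{n+1})$, *it adds a dominating real.* Let $D$ be the union of the generic stems, $h(0)=0$, and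
$$h(k)=\min\{n\ge k:\mu_n(D)>1-1/k\}\qquad(k\ge1).$$
This is defined: given $(s,A)$ and $k$, choose $n\ge k$ with $P_n$ above $\max s$ and $\mu_n(A)>1-1/k$, and extend the stem to $s\cup(A\cap P_n)$. Now let $f\in V$ be strictly increasing with $f(0)=0$, and let $(s,A)$ be a condition. For $f(k-1)\le n<f(k)$ let $A_f\cap P_n$ consist of $\lfloor(1-1/k)2^n\rfloor$ points. Then $\mu_n(A_f)\le1-1/k$ for these $n$, and $\mu_n(A_f)\to1$, so $(s,A\cap A_f)$ is a condition. Let $k\geq 1$ be so large that $s\cap P_n=\emptyset$ for all $n\ge k$. If $k\le n<f(k)$, then $f(k'-1)\le n<f(k')$ for some $k'\le k$, so $(s,A\cap A_f)$ forces $\mu_n(D)\le\mu_n(A_f)\le1-1/k'\le1-1/k$. Hence it forces $h(k)\ge f(k)$ for all such $k$. By genericity $h$ dominates $V$.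

The speed at which $\mu_n(A)\to1$ codes an arbitrary function, and $D$ reads it off. So we weaken the promise to "$A$ has positive measure", measured along an ultrafilter $W$. The computation above then fails: below a condition with $\mu_n(A)\le1/2$ for all $n\geq 1$ there is, for large $k$, no $n\ge k$ with $\mu_n(D)>1-1/k$. To show that *no* name is dominating, we will have to glue together countably many sets outside $W$ and stay outside $W$. For this reason $W$ is added generically first.

## 7. A generic ultrafilter from $F_\sigma$ ideals

Let $P_0$ be the set of all $F_\sigma$ ideals on $\omega$, where larger ideals are stronger (as in Laflamme). Recall that ideals are proper and contain the finite sets. The union of an increasing sequence of countably many conditions is again an $F_\sigma$ ideal. So $P_0$ is $\sigma$-closed; it adds no new reals, and no new countable sequences of ground-model objects.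

For a condition $\mathcal J$ and $X\subseteq\omega$ with $\omega\setminus X\notin\mathcal J$, let $\mathcal J[X]=\{Y\subseteq\omega:Y\setminus X\in\mathcal J\}$. This is $F_\sigma$, as a preimage of $\mathcal J$ under the continuous map $Y\mapsto Y\setminus X$. It is an ideal that does not contain $\omega$, and $\mathcal J\cup\{X\}\subseteq\mathcal J[X]$. So it is a condition extending $\mathcal J$.

Let $G_0$ be $P_0$-generic. Then $\bigcup G_0$ is an ideal, being a directed union of ideals. Given $X\subseteq\omega$ and a condition $\mathcal J$, either $\omega\setminus X\in\mathcal J$, or $\mathcal J[X]$ is an extension containing $X$. By genericity, $\bigcup G_0$ is a maximal ideal. Thus $W=\{\omega\setminus X:X\in\bigcup G_0\}$ is a nonprincipal ultrafilter in $V[G_0]$. Moreover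
$$\mathcal J\Vdash C\notin W\iff C\in\mathcal J. \tag{5}$$
If $C\in\mathcal J$, then $\mathcal J$ forces $C\in\bigcup G_0$, that is, $C\notin W$. If $C\notin\mathcal J$, then $\mathcal J[\omega\setminus C]$ is a condition extending $\mathcal J$ that forces $\omega\setminus C\in\bigcup G_0$, that is, $C\in W$.

By (5), a set that is forced to be small is already in the condition. The next lemma uses compactness to make the condition contain glued sets as well.

**Lemma 7.1 (gluing).** Let $\mathcal J\in P_0$ and let $\mathcal C_k\subseteq\mathcal J$ ($k\in\omega$) be nonempty compact subsets of $\mathcal P(\omega)$. There are $0=i_0<i_1<\cdots$, with $I_k=[i_k,i_{k+1})$, such that for every infinite $X\subseteq\omega$ there is $\mathcal J_X\in P_0$, $\mathcal J_X\supseteq\mathcal J$, containing $\omega\setminus\bigcup_{k\in X}I_k$ and all sets $\bigcup_k(C^k\cap I_k)$ with $(C^k)_k\in\prod_k\mathcal C_k$.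

*Proof.* **Step 1: the intervals.** We choose $I_k$ so long that a bounded number of small sets cannot cover it. Write $\mathcal J=\bigcup_qK_q$ with $K_q$ compact, nonempty and increasing. Suppose $i_k$ is given. For $J\in K_k$ and $C_1,\dots,C_k\in\mathcal C_k$, the set $J\cup C_1\cup\dots\cup C_k$ is in $\mathcal J$. It omits some $n\ge i_k$, since otherwise $\omega$ would be the union of this set and the finite set $i_k$. For fixed $n$ the set of tuples $(J,C_1,\dots,C_k)$ whose union omits $n$ is open. So by compactness of $K_k\times\mathcal C_k^k$, finitely many $n\ge i_k$ suffice for all tuples. Choose $i_{k+1}>i_k$ larger than these $n$. Then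
$$J\in K_k,\ C_1,\dots,C_k\in\mathcal C_k\ \Rightarrow\ I_k\not\subseteq J\cup C_1\cup\dots\cup C_k. \tag{6}$$

**Step 2: the ideal $\mathcal J_X$.** We check that adding all the required sets gives an $F_\sigma$ ideal. Let $\mathcal X=\{\bigcup_k(C^k\cap I_k):(C^k)_k\in\prod_k\mathcal C_k\}$. It is a continuous image of the compact space $\prod_k\mathcal C_k$, because whether $n\in I_k$ belongs to the union depends only on $C^k$. So $\mathcal X$ is compact and nonempty. Let $Z_X=\omega\setminus\bigcup_{k\in X}I_k$, and let $\mathcal J_X$ be the family of all subsets of finite unions of members of $\mathcal J\cup\mathcal X\cup\{Z_X\}$. Since the $K_q$ increase and members of $\mathcal X$ may be repeated,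
$$\mathcal J_X=\bigcup_q\bigl\{Y:\exists J\in K_q\ \exists X_1,\dots,X_q\in\mathcal X\ \ Y\subseteq J\cup X_1\cup\dots\cup X_q\cup Z_X\bigr\}.$$
Each set in this union is a projection of a closed subset of a compact space, hence compact. So $\mathcal J_X$ is $F_\sigma$.

**Step 3: $\omega\notin\mathcal J_X$.** Suppose $\omega=J\cup X_1\cup\dots\cup X_q\cup Z_X$ with $J\in K_q$ and $X_1,\dots,X_q\in\mathcal X$. As $X$ is infinite, pick $k\in X$ with $k\ge q$. Then $I_k\cap Z_X=\emptyset$, and for each $i$ there is $C_i\in\mathcal C_k$ with $X_i\cap I_k=C_i\cap I_k$. So $I_k\subseteq J\cup C_1\cup\dots\cup C_q$ and $J\in K_q\subseteq K_k$. Adding arbitrary members of $\mathcal C_k$ to get exactly $k$ of them, we contradict (6). $\square$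

Note that the intervals do not depend on $X$.

## 8. The ccc forcing of sets of positive measure

Work in $V[G_0]$. "For $W$-many $n$" means: for all $n$ in some set in $W$. For $A\subseteq\Omega$ let
$$\nu(A)=\lim_{n\to W}\mu_n(A).$$
This is a finitely additive probability measure on $\mathcal P(\Omega)$, vanishing on $\mathcal Z_\mu$ and in particular on finite sets. For example, if each $A\cap P_n$ has $\mu_n$-measure $1/2$, then $\nu(A)=1/2$. Let
$$Q=\{(s,A):s\in[\Omega]^{<\omega},\ A\subseteq\Omega,\ \nu(A)>0\},$$
with $(s',A')\le(s,A)$ iff $s'$ end-extends $s$, $s'\setminus s\subseteq A$ and $A'\subseteq A$.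

**$Q$ is ccc.** Given uncountably many conditions, uncountably many of them have the same stem $s$ and satisfy $\nu(A)>1/q$ for a fixed $q$. Among any $q$ of these, two satisfy $\nu(A\cap A')>0$, since otherwise the union of the $q$ sets would have measure greater than $1$. Then $(s,A\cap A')$ is a common extension.

**$Q$ destroys $\mathcal Z_\mu$.** Let $D$ be the union of the stems in the generic filter. A set of positive measure is infinite, so from $(s,A)$ we can extend the stem by a point of $A$ above any given bound; hence $D$ is infinite. Let $B\in\mathcal Z_\mu$ be in $V$. Given $(s,A)$, we have $\nu(A\setminus B)=\nu(A)>0$, so $(s,A\setminus B)\le(s,A)$ is a condition. It forces $D\subseteq s\cup(A\setminus B)$, because any stem in the generic filter is contained in the stem of a common extension with $(s,A\setminus B)$. So it forces $D\cap B\subseteq s$.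

Let $P=P_0*\dot Q$. It is proper, as a $\sigma$-closed forcing followed by a ccc forcing, and it destroys $\mathcal Z_\mu$. What remains is to prove that $P$ is almost $\omega^\omega$-bounding.

## 9. From a $Q$-name to compact families outside $W$

Still in $V[G_0]$, let $\dot h$ be a $Q$-name for an element of $\omega^\omega$. We want to bound $\dot h(k)$ by one number $g(k)$ that works below many reservoirs $A$ at once.

**Step 1: countable data for the name.** Fix a stem $s$ and $k\in\omega$. For each finite $t\subseteq\Omega$ with $t=\emptyset$ or $\min t>\max s$ (no restriction if $s=\emptyset$), choose a maximal family of sets $B$ with $\nu(B)>0$ such that $(s\cup t,B)$ decides $\dot h(k)$, and such that different members have $\nu$-null intersection. It is countable, since fewer than $q$ members have measure greater than $1/q$. Enumerate all resulting pairs $(t,B)$, for all $t$ and with repetitions if necessary, as $(t^{s,k}_l,B^{s,k}_l)_{l\in\omega}$. Let $v^{s,k}_l$ be the value of $\dot h(k)$ decided by $(s\cup t^{s,k}_l,B^{s,k}_l)$.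

**Fact 9.1.** (a) If $\nu(A)>0$, there is $l$ with $t^{s,k}_l\subseteq A$ and $\nu(A\cap B^{s,k}_l)>0$. In particular the enumeration is nonempty.

(b) If $t^{s,k}_l\subseteq A$ and $\nu(A\cap B^{s,k}_l)>0$, then $(s\cup t^{s,k}_l,\,A\cap B^{s,k}_l)\le(s,A)$ forces $\dot h(k)=v^{s,k}_l$.

*Proof.* (a) Take $(s\cup t,A')\le(s,A)$ deciding $\dot h(k)$, with $t$ disjoint from $s$. Then $t\subseteq A$. By maximality of the family chosen for $t$, some $B$ in it satisfies $\nu(A'\cap B)>0$, and $A'\subseteq A$. Applying this to $A=\Omega$ gives the last sentence. (b) The condition extends $(s,A)$, and it also extends $(s\cup t^{s,k}_l,B^{s,k}_l)$. $\square$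

**Step 2: finitely many pieces almost exhaust $A$.** The measure $\nu$ is only finitely additive, so this needs an argument: we replace a countable intersection by a pseudo-intersection that loses no measure.

**Lemma 9.2.** If $\nu(A)>0$ and $\eta>0$, there is a finite $L\subseteq\{l:t^{s,k}_l\subseteq A\}$ with $\nu\bigl(A\setminus\bigcup_{l\in L}B^{s,k}_l\bigr)<\eta$.

*Proof.* Omit the superscripts $s,k$. Let $c=\nu(A)$ and let $c'$ be the supremum of $\nu(A\cap\bigcup_{l\in L}B_l)$ over all finite $L\subseteq\{l:t_l\subseteq A\}$. Then $c'\le c$, and we must show $c'=c$. Suppose $\gamma=c-c'>0$. Choose increasing finite $L_r\subseteq\{l:t_l\subseteq A\}$ such that $\nu(A\cap Y_r)\to c'$, where $Y_r=\bigcup_{l\in L_r}B_l$. Let $C_r=A\setminus Y_r$. The $C_r$ decrease, and $\nu(C_r)=c-\nu(A\cap Y_r)\ge\gamma$.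

For $n\in\omega$ let $\rho(n)$ be the largest $r\le n$ such that $\mu_n(C_{r'})\ge\gamma-2^{-r'}$ for all $r'\le r$. It exists: $\gamma\le1$, so $r=0$ qualifies. Define $A^*$ by $A^*\cap P_n=C_{\rho(n)}\cap P_n$ for all $n$. Then $A^*\subseteq A$. Fix $r$. Since $\nu(C_{r'})\ge\gamma>\gamma-2^{-r'}$ for each $r'\le r$, the set $\{n:\rho(n)\ge r\}$ is in $W$. For $n$ in it,
$$A^*\cap P_n\subseteq C_r\quad\text{and}\quad\mu_n(A^*)=\mu_n(C_{\rho(n)})\ge\gamma-2^{-\rho(n)}\ge\gamma-2^{-r}.$$
Hence $\nu(A^*\setminus C_r)=0$ and $\nu(A^*)\ge\gamma-2^{-r}$. As $r$ was arbitrary, $\nu(A^*)\ge\gamma>0$.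

By Fact 9.1(a) there is $l$ with $t_l\subseteq A^*\subseteq A$ and $\beta=\nu(A^*\cap B_l)>0$. The set $L_r\cup\{l\}$ is allowed in the definition of $c'$. As $\nu(A^*\setminus C_r)=0$, we have $\nu(C_r\cap B_l)\ge\beta$, so
$$\nu\bigl(A\cap(Y_r\cup B_l)\bigr)\ge\nu(A\cap Y_r)+\nu(C_r\cap B_l)\ge\nu(A\cap Y_r)+\beta.$$
For large $r$ this exceeds $c'$, a contradiction. $\square$

The set $L$ depends on $A$, even through the requirement $t_l\subseteq A$, and there are uncountably many $A$. We need a bound on $l$ uniform in $A$. The next step records, block by block, where a given bound fails for some $A$, and observes that the failures form compact families.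

**Step 3: approximating $\nu$ on a block.** Let $\mathbb A_r$ be the finite algebra of subsets of $\Omega$ generated by the sets $B^{s,j}_l$ with $s\subseteq r$ and $j,l<r$. It increases with $r$. Let
$$r(n)=\max\bigl\{r\le n:|\mu_n(\Phi)-\nu(\Phi)|\le2^{-r}\text{ for all }\Phi\in\mathbb A_r\bigr\}.$$
The value $r=0$ always qualifies. For fixed $r$, the finitely many $\Phi\in\mathbb A_r$ satisfy $|\mu_n(\Phi)-\nu(\Phi)|\le2^{-r}$ for $W$-many $n$, so $\{n:r(n)\ge r\}\in W$.

**Step 4: the families $\mathcal C_k$.** For $A\subseteq\Omega$ let
$$R_{s,k}(A,n)=\bigcup\Bigl\{B^{s,k}_l:l<r(n),\ t^{s,k}_l\subseteq A\cap\bigcup_{i<n}P_i\Bigr\}.$$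
This is the part of $\Omega$ covered by the pieces that are available for $A$ by stage $n$. Call $n$ *$(s,k)$-bad for $A$* if $r(n)\le k$ or $\mu_n(A\setminus R_{s,k}(A,n))\ge2^{-k}$. Let
$$\mathcal C_{s,k}=\{C\subseteq\omega:\text{there is }A\subseteq\Omega\text{ such that every }n\in C\text{ is }(s,k)\text{-bad for }A\},\qquad\mathcal C_k=\bigcup_{s\subseteq k}\mathcal C_{s,k},$$
where $s$ ranges over the finite subsets of $\Omega$ with $s\subseteq k$.

**Lemma 9.3.** $\mathcal C_k$ is compact, $\emptyset\in\mathcal C_k$, and $\mathcal C_k\cap W=\emptyset$.

*Proof.* Clearly $\emptyset\in\mathcal C_k$. Whether $n$ is $(s,k)$-bad for $A$ depends only on the finite set $A\cap\bigcup_{i\le n}P_i$. So the set of pairs $(C,A)$ such that every $n\in C$ is $(s,k)$-bad for $A$ is closed in a compact space. Its projection $\mathcal C_{s,k}$ is compact, and $\mathcal C_k$ is a finite union of such sets.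

Suppose $C\in\mathcal C_{s,k}\cap W$, witnessed by $A$. As $r(n)>k$ for $W$-many $n$, we get $\mu_n(A\setminus R_{s,k}(A,n))\ge2^{-k}$ for $W$-many $n$. In particular $\nu(A)\ge2^{-k}>0$. Take $L$ from Lemma 9.2 with $\eta=2^{-k-1}$; it is nonempty, as $\nu(A)>\eta$. For $W$-many $n$ we have $r(n)>\max L$, and $t^{s,k}_l\subseteq A\cap\bigcup_{i<n}P_i$ for all $l\in L$. For such $n$, $\bigcup_{l\in L}B^{s,k}_l\subseteq R_{s,k}(A,n)$. Hence $\mu_n(A\setminus\bigcup_{l\in L}B^{s,k}_l)\ge2^{-k}$ for $W$-many $n$, and so $\nu(A\setminus\bigcup_{l\in L}B^{s,k}_l)\ge2^{-k}$. This contradicts the choice of $L$. $\square$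

## 10. A uniform bound on the index $l$

Lemma 9.3 treats each $k$ separately. If the families $\mathcal C_k$ can be glued along intervals without entering $W$, we get a bound on $l$ that works for every condition, at infinitely many $k\in X$.

**Proposition 10.1.** In $V[G_0]$, let $0=i_0<i_1<\cdots$, $I_k=[i_k,i_{k+1})$, be such that $\bigcup_k(C^k\cap I_k)\notin W$ for all $(C^k)_k\in\prod_k\mathcal C_k$. Let $X\subseteq\omega$ be infinite with $\bigcup_{k\in X}I_k\in W$. Then for every $(s,A)\in Q$ and $k_0$ there are $k\in X$ with $k\ge k_0$ and $l<i_{k+1}$ such that $t^{s,k}_l\subseteq A$ and $\nu(A\cap B^{s,k}_l)>0$.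

*Proof.* Suppose this fails for $(s,A)$ and $k_0$. It then fails for every larger $k_0$, so assume $s\subseteq k_0$. Let $c=\nu(A)>0$ and
$$Y_k=\bigcup\{B^{s,k}_l:l<i_{k+1},\ t^{s,k}_l\subseteq A\}.$$
By assumption $\nu(A\cap Y_k)=0$ for all $k\in X$ with $k\ge k_0$.

**Step 1: one set $Y$ absorbing most of every $Y_k$.** Although each $Y_k$ with $k\in X$ misses $A$ up to measure zero, infinitely many different $Y_k$ will occur below, and a limit along $W$ does not see this. So we replace them by a single set, up to an error $c/4$. The numbers $\nu\bigl(\bigcup_{k\in X\cap[k_0,K']}Y_k\bigr)$ are bounded by $1$ and increase with $K'$. Choose $K\ge k_0$ such that for $Y=\bigcup_{k\in X\cap[k_0,K]}Y_k$ the number $\nu(Y)$ is within less than $c/4$ of their supremum. Then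
$$\nu(A\cap Y)=0,\qquad\nu(Y_k\setminus Y)<c/4\quad\text{for all }k\in X,\ k>K.$$
The second holds because $\nu(Y\cup Y_k)$ is at most the supremum. As $Y$ is a finite union of sets $B^{s,j}_l$, there is $r_0$ with $Y\in\mathbb A_{r_0}$.

**Step 2: most blocks are not bad.** For $k\ge k_0$ let $D^k=\{n:n\text{ is }(s,k)\text{-bad for }A\}$. As $s\subseteq k_0\subseteq k$, $D^k\in\mathcal C_{s,k}\subseteq\mathcal C_k$. For $k<k_0$ let $D^k=\emptyset\in\mathcal C_k$. By hypothesis $\bigcup_k(D^k\cap I_k)\notin W$. Let $k(n)$ be the $k$ with $n\in I_k$; then $k(n)\to\infty$. So $n\notin D^{k(n)}$ for $W$-many $n$. Also $k(n)\in X$ for $W$-many $n$, because $\bigcup_{k\in X}I_k\in W$. Hence for $W$-many $n$, writing $k=k(n)$ and $R=R_{s,k}(A,n)$,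
$$k\in X,\qquad k>K,\qquad r(n)>k,\qquad r(n)\ge r_0,\qquad\mu_n(A\setminus R)<2^{-k}. \tag{7}$$

**Step 3: estimating $\mu_n(A)$.** Let $n$ be as in (7). The pieces in $R$ have indices $l<r(n)\le n<i_{k+1}$ and satisfy $t^{s,k}_l\subseteq A$; so $R\subseteq Y_k$. Since $s\subseteq k<r(n)$, these pieces belong to $\mathbb A_{r(n)}$, and $Y\in\mathbb A_{r_0}\subseteq\mathbb A_{r(n)}$; so $R\setminus Y\in\mathbb A_{r(n)}$. By the definition of $r(n)$,
$$\mu_n(R\setminus Y)\le\nu(R\setminus Y)+2^{-r(n)}\le\nu(Y_k\setminus Y)+2^{-r(n)}\le c/4+2^{-r(n)}.$$
Since $A\subseteq(A\setminus R)\cup(A\cap Y)\cup(R\setminus Y)$,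
$$\mu_n(A)\le2^{-k(n)}+\mu_n(A\cap Y)+c/4+2^{-r(n)}$$
for $W$-many $n$. Along $W$ we have $2^{-k(n)}\to0$, $2^{-r(n)}\to0$ and $\mu_n(A\cap Y)\to\nu(A\cap Y)=0$. So $c\le c/4$, which contradicts $c>0$. $\square$

## 11. The forcing $P_0*\dot Q$ is almost bounding

*Proof of Theorem B.* In Section 8 we saw that $P=P_0*\dot Q$ is proper and destroys $\mathcal Z_\mu$. Let $p=(\mathcal J_0,\dot q)\in P$ and let $\dot h$ be a $P$-name for an element of $\omega^\omega$.

**Step 1: deciding the data in $V$.** Let the choices of Section 9 be made in $V[G_0]$, with fixed $P_0$-names. The condition named by $\dot q$, all the $t^{s,k}_l,B^{s,k}_l,v^{s,k}_l$, and the function $n\mapsto r(n)$ can be coded together by one real. As $P_0$ adds no reals, some $\mathcal J_1\le\mathcal J_0$ decides all of them; let $(s^*,A^*)$ be the decided value of $\dot q$. The families $\mathcal C_k$ are defined from these data, and their definition quantifies only over subsets of $\omega$ and of $\Omega$, of which there are no new ones. So $\mathcal J_1$ decides the $\mathcal C_k$, which are compact sets in $V$ containing $\emptyset$.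

**Step 2: the bound $g$.** By Lemma 9.3, $\mathcal J_1\Vdash\mathcal C_k\cap W=\emptyset$. By (5), every $C\in\mathcal C_k$ belongs to $\mathcal J_1$, so $\mathcal C_k\subseteq\mathcal J_1$. Apply Lemma 7.1 in $V$ to $\mathcal J_1$ and $(\mathcal C_k)_k$ to obtain $(i_k)_k$, and let
$$g(k)=1+\max\{v^{s,k}_l:s\subseteq k,\ l<i_{k+1}\},$$
where $s$ ranges over the finite subsets of $\Omega$ with $s\subseteq k$. The maximum is over a finite nonempty set, so $g\in\omega^\omega\cap V$. Note that $g$ was chosen before $X$.

**Step 3: the condition for $X$.** Let $X\subseteq\omega$ be infinite, $X\in V$. Take $\mathcal J_X\supseteq\mathcal J_1$ from Lemma 7.1 and let $q=(\mathcal J_X,(s^*,A^*))\le p$. Let $G_0$ be $P_0$-generic with $\mathcal J_X\in G_0$. Since $\omega\setminus\bigcup_{k\in X}I_k\in\mathcal J_X\subseteq\bigcup G_0$, we have $\bigcup_{k\in X}I_k\in W$. For $(C^k)_k\in\prod_k\mathcal C_k$ in $V[G_0]$, the sequence is in $V$, so $\bigcup_k(C^k\cap I_k)\in\mathcal J_X$ is not in $W$. Thus the hypotheses of Proposition 10.1 hold in $V[G_0]$.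

**Step 4: density.** Let $(s,A)\in Q$ and $m\in\omega$. Choose $k_0\ge m$ with $s\subseteq k_0$. Proposition 10.1 gives $k\in X$, $k\ge k_0$, and $l<i_{k+1}$ with $t^{s,k}_l\subseteq A$ and $\nu(A\cap B^{s,k}_l)>0$. By Fact 9.1(b), $(s\cup t^{s,k}_l,A\cap B^{s,k}_l)\le(s,A)$ forces $\dot h(k)=v^{s,k}_l$. As $s\subseteq k_0\subseteq k$, this value is less than $g(k)$. So the conditions forcing $\dot h(k)<g(k)$ for some $k\in X$ with $k\ge m$ are dense in $Q$, for every $m$. Hence $q\Vdash\exists^\infty k\in X\ \dot h(k)<g(k)$.

Therefore $P$ is almost $\omega^\omega$-bounding, and it adds no dominating real. By Section 6, for the partition into the blocks $[2^n,2^{n+1})$ with uniform measures, $P$ destroys $\mathcal Z$. $\square$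

So the answer to the second part of the question is yes, and by Proposition 1.4, "no dominating real" cannot be improved to "$\omega^\omega$-bounding" here.

## 12. Other ideals dominated by measures, and $\mathfrak b<\mathrm{cov}^*(\mathcal Z)$

**Corollary 12.1.** Let $\mathcal I$ be an ideal on $\omega$ for which there are finitely supported probability measures $m_n$ on $\omega$ with $m_n(A)\to0$ for all $A\in\mathcal I$. Then $\mathcal I$ is destroyed by a proper almost $\omega^\omega$-bounding forcing.

*Proof.* The supports of the $m_n$ need not be disjoint, so we make disjoint copies. Let $P_n=\{n\}\times\operatorname{supp}(m_n)$, let $\mu_n$ be the copy of $m_n$ on $P_n$, let $\Omega=\bigcup_nP_n$, and let $\pi:\Omega\to\omega$ be the second projection. Theorem B gives a proper almost $\omega^\omega$-bounding forcing that adds an infinite $D\subseteq\Omega$ almost disjoint from all members of $\mathcal Z_\mu\cap V$. For $A\in\mathcal I\cap V$ we have $\mu_n(\pi^{-1}[A])=m_n(A)\to0$, so $\pi^{-1}[A]\in\mathcal Z_\mu$ and $D\cap\pi^{-1}[A]$ is finite. This holds in particular for finite $A$, so $\pi[D]$ is infinite: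 otherwise $D\subseteq\pi^{-1}[A]$ for the finite set $A=\pi[D]$. Finally $\pi[D]\cap A=\pi[D\cap\pi^{-1}[A]]$ is finite for every $A\in\mathcal I\cap V$. $\square$

**Corollary 12.2.** It is consistent that $\mathfrak b=\mathrm{cov}^*(\mathcal E)=\aleph_1<\mathrm{cov}^*(\mathcal Z)=\aleph_2=\mathfrak c$.

*Proof.* Start with a model of CH and iterate the forcing $P$ of Theorem B (for $\mathcal Z$) with countable support in length $\omega_2$. We use two standard facts.

* (Shelah, *Proper and Improper Forcing*; Abraham, *Proper Forcing*, Handbook of Set Theory) Over CH, a countable support iteration of length $\omega_2$ of proper forcings having dense subsets of size $\le\aleph_1$ is proper and $\aleph_2$-cc, and CH holds at all stages $<\omega_2$.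
* (Shelah, *On cardinal invariants of the continuum*, Contemp. Math. 31, 1984; *Proper and Improper Forcing*, Ch. VI) In a countable support iteration of proper almost $\omega^\omega$-bounding forcings, the ground-model reals remain unbounded.

**Step 1: the first fact applies.** At a stage where CH holds, the conditions $(\mathcal J,(s,A))$ with $A$ in the model of that stage are dense in $P$, since $P_0$ adds no reals and so any $\mathcal J$ can be extended to decide the second coordinate. There are $2^{\aleph_0}=\aleph_1$ many $F_\sigma$ ideals and $\aleph_1$ many pairs $(s,A)$, so this dense set has size $\aleph_1$. Hence $\omega_1$ and $\omega_2$ are preserved.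

**Step 2: $\mathfrak b=\aleph_1$.** By the second fact, the $\aleph_1$ many elements of $\omega^\omega$ in the ground model form an unbounded family in the final model.

**Step 3: $\mathrm{cov}^*(\mathcal Z)=\aleph_2=\mathfrak c$.** By the $\aleph_2$-cc, a name for a sequence of $\aleph_1$ reals can be taken to involve only $\aleph_1$ conditions. Their countable supports are bounded below $\omega_2$, so the sequence appears at a stage before $\omega_2$. Thus any $\aleph_1$ members of $\mathcal Z$ lie in an intermediate model, and the next iterand adds an infinite set almost disjoint from all of them. So $\mathrm{cov}^*(\mathcal Z)\ge\aleph_2$. Every real lies in one of $\aleph_2$ intermediate models, each satisfying CH, so $\mathfrak c\le\aleph_2$. As $\mathcal Z$ is tall, $\mathrm{cov}^*(\mathcal Z)\le|\mathcal Z|\le\mathfrak c$. Equality follows.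

**Step 4: $\mathrm{cov}^*(\mathcal E)=\aleph_1$.** As $\mathfrak b=\aleph_1<\aleph_\omega$, Proposition 5.3 gives $\mathrm{cov}^*(\mathcal E)\le\aleph_1$. Conversely, $\mathrm{cov}^*$ of any ideal is uncountable: for countably many members of the ideal, the diagonalization in Section 1 gives an infinite set almost disjoint from all of them. $\square$
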